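# Rank gradient along chains with trivial core

## 1. Gradient zero in abelian, dihedral and lamplighter groups

Take a finitely generated group $G$ and walk down a sequence of smaller and smaller subgroups of finite index. How fast does the number of generators grow, compared with the index? In a free group it grows as fast as possible. In an amenable group one would guess that it grows more slowly than the index: the gradient should be $0$. We fix the terms and test this guess.

Throughout, $G$ is finitely generated, $d(G)$ is its minimal number of generators, and groups act on the left.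

**Definition (chain, rank gradient).** A chain is an infinite strictly descending sequence $G>H_1>H_2>\cdots$ of subgroups of finite index. Its rank gradient is
$$R_G(G,\{H_n\})=\lim_{n\to\infty}\frac{d(H_n)-1}{[G:H_n]} .$$

The limit exists by the Schreier inequality $d(H)-1\le (d(G)-1)[G:H]$ for $[G:H]<\infty$. Apply it to $H_{n+1}<H_n$ and divide by $[G:H_{n+1}]$: the sequence does not increase. It is bounded below by $-1/[G:H_n]$, and $[G:H_n]\to\infty$. So the limit exists and
$$0\le R_G(G,\{H_n\})\le d(G)-1. \tag{1}$$
A subgroup of index $m$ in a free group of rank $d$ is free of rank $1+(d-1)m$, so for free groups the upper bound in (1) is attained by every chain.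

**Definition (core).** For $H<G$, $\mathrm{Core}(H)$ is the largest subgroup of $H$ that is normal in $G$. The core of a chain is $\mathrm{Core}\bigl(\bigcap_n H_n\bigr)$.

Trivial core is weaker than trivial intersection. Let $D_\infty$ be generated by $t:x\mapsto x+1$ and $s:x\mapsto -x$ on $\mathbb Z$, and let $H_n=\langle t^{2^n},s\rangle$, the stabilizer of $0$ in the action on $\mathbb Z/2^n$. Then $\bigcap_n H_n=\langle s\rangle\neq 1$. This subgroup is not normal, so the core is trivial.

Recall that $G$, with finite generating set $S$, is amenable if for every $\varepsilon>0$ there is a finite nonempty $T\subset G$ with $|sT\setminus T|\le\varepsilon|T|$ for all $s\in S$. The elementary amenable groups form the smallest class that contains all finite and all abelian groups and is closed under subgroups, quotients, extensions and directed unions; they are amenable. A group is locally finite if its finitely generated subgroups are finite. Such a group is a directed union of finite groups, hence elementary amenable.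

Here is the guess, stated as a conjecture in the source of the problem, "The relative rank gradient and": *if $G$ is finitely generated and amenable, then $R_G(G,\{H_n\})=0$ for every chain with trivial core.* Abert, Jaikin-Zapirain and Nikolov proved that the gradient is $0$ for amenable $G$ when all $H_n$ are normal in $G$ and $\bigcap H_n=1$. Grigorchuk and Kravchenko proved the conjecture for the groups $(\mathbb Z/p\mathbb Z)^k\wr\mathbb Z$, for every prime $p$ and every $k\ge1$. Some tests by hand:

*Free abelian groups.* A finite-index subgroup of $\mathbb Z^d$ is isomorphic to $\mathbb Z^d$, so the gradient is $\lim (d-1)/[G:H_n]=0$.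

*The dihedral chain above.* $d(H_n)=2$ and $[G:H_n]=2^n$, so the gradient is $0$.

*A lamplighter chain.* Let $A=\mathbb F_p[x^{\pm1}]$ and $G=A\rtimes\langle t\rangle$, where $t$ acts as multiplication by $x$; this is $(\mathbb Z/p\mathbb Z)\wr\mathbb Z$. Let $A_n$ be the set of $f=\sum f_ix^i$ with $\sum_{2^k\mid i}f_i=0$ for $k=0,\dots,n$. These are $n+1$ linearly independent conditions, preserved by multiplication by $x^{2^n}$. So $H_n=A_n\rtimes\langle t^{2^n}\rangle$ is a subgroup of index $2^np^{n+1}$. The intersection is $\bigcap A_n$, which contains $x-x^3$ and so is not trivial. But the core is trivial: if $f$ lies in it, all shifts $x^jf$ lie in $\bigcap A_n$, so the sum of the $f_i$ over every residue class modulo every $2^k$ vanishes, and for large $k$ such a sum picks out a single coefficient. Over the principal ideal domain $\mathbb F_p[x^{\pm2^n}]$ the module $A$ is free of rank $2^n$, so its submodule $A_n$ is free of rank at most $2^n$. Hence $d(H_n)\le 2^n+1$, and the ratio is at most $2^n/(2^np^{n+1})=p^{-n-1}\to0$.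

In the last test, going deeper into $A$ multiplies the index by $p$ each time but costs almost no generators. This works in great generality.

**Theorem 1.** Let $G$ be any finitely generated group (amenable or not) with an infinite abelian normal subgroup. Then $R_G(G,\{H_n\})=0$ for every chain with trivial core. In particular the conjecture holds for all virtually solvable groups.

Nevertheless the guess is wrong.

**Theorem 2.** Let $p$ be a prime, $q\ge1$ and $M\ge8$ integers. There is a group $G$ generated by $q+1$ elements, with a locally finite normal subgroup $V$ such that $G/V$ is cyclic (so $G$ is elementary amenable), and a chain $G>H_1>H_2>\cdots$ of finite-index subgroups with trivial core, such that each $H_n$ surjects onto $(\mathbb Z/p)^{r_n}$ with $r_n\ge q\bigl(1-\tfrac1M\bigr)[G:H_n]$. Hence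
$$R_G(G,\{H_n\})\ge q\Bigl(1-\frac1M\Bigr)>0 .$$
If $M>q$, then $d(G)=q+1$. So for every $d\ge2$ and $\varepsilon>0$ there is an elementary amenable group with $d(G)=d$ and a chain with trivial core with $R_G\ge d-1-\varepsilon$. By (1), the constant $d-1$ is the optimal supremum. (It is not claimed that it is attained.)

With $q=1$ this gives a 2-generated elementary amenable group and a chain with trivial core and gradient at least $7/8$.

## 2. An infinite abelian normal subgroup forces gradient zero

We prove Theorem 1. Let $A\lhd G$ be infinite abelian and $\{H_n\}$ a chain with trivial core. Put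
$$A_n=A\cap H_n,\quad K_n=H_nA,\quad k_n=[G:K_n],\quad s_n=[A:A_n]=[K_n:H_n],$$
so that $[G:H_n]=k_ns_n$. The factor $k_n$ costs generators linearly, by Schreier; we show that the factor $s_n$ costs only a logarithm.

**Step 1: $s_n\to\infty$.** This is the only use of the core. The $s_n$ do not decrease. If they are bounded, then $A_n=A_{n_0}$ for all $n\ge n_0$, for some $n_0$. The subgroup $\mathrm{Core}(H_{n_0})$ has finite index in $G$, so $A\cap\mathrm{Core}(H_{n_0})$ has finite index in $A$ and is infinite. It is normal in $G$, and it lies in $A_{n_0}\le\bigcap_nH_n$. This contradicts trivial core.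

**Step 2: write $H_n$ as a product.** We split $H_n$ into a part with few generators and an abelian part. Let $\kappa=d(K_n)$. By Schreier, $\kappa\le (d(G)-1)k_n+1\le d(G)k_n$. Let $K_n=\langle x_1,\dots,x_\kappa\rangle$ and write $x_j=h_ja_j$ with $h_j\in H_n$, $a_j\in A$. Put $Q=\langle h_1,\dots,h_\kappa\rangle\le H_n$. Write $A$ additively; $Q$ acts on it by conjugation. Let $B\le A$ be the $\mathbb Z[Q]$-submodule generated by $a_1,\dots,a_\kappa$. Then $QB$ is a subgroup of $K_n$ containing all $x_j$, so $K_n=QB$. Since $Q\le H_n$, Dedekind's law gives
$$H_n=H_n\cap QB=QB_n,\qquad B_n=B\cap H_n .$$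
As $Q\le H_n$, $B_n$ is a $Q$-submodule of $B$. Since $B/B_n$ embeds in $A/A_n$, $|B/B_n|\le s_n$.

**Step 3: few module generators for $B_n$.** Write the finite abelian group $B/B_n$ as $\bigoplus_{i=1}^c\mathbb Z/d_i$ with all $d_i\ge2$. Then $2^c\le s_n$, so $c\le\log_2s_n$. Let $e_1,\dots,e_c\in B$ lift the standard generators. Since their images generate $B/B_n$, there are integral combinations of the $e_i$ such that the following elements lie in $B_n$:

* $a_j-(\text{an integral combination of the }e_i)$, for each $j$ ($\kappa$ elements);
* $h_je_i-(\text{an integral combination of the }e_{i'})$, for all $i,j$ ($\kappa c$ elements);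
* $d_ie_i$, for each $i$ ($c$ elements).

Let $B'\le B_n$ be the $Q$-submodule that they generate. We claim $B'=B_n$. Let $E\le B/B'$ be the subgroup generated by the images of the $e_i$. By the third family, $|E|\le\prod d_i=|B/B_n|<\infty$. By the second family, each $h_j$ maps $E$ into $E$; it acts injectively on $B/B'$, and $E$ is finite, so $h_jE=E$. Hence $E$ is invariant under $h_j^{\pm1}$, that is, a $Q$-submodule. By the first family it contains the images of all $a_j$, which generate $B$ as a $Q$-module. So $E=B/B'$ and $|B/B'|\le|B/B_n|$. With $B'\le B_n$ this gives $B'=B_n$.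

**Step 4: count.** $H_n=QB_n$ is generated by the $h_j$ and the listed elements, because conjugating by $Q$ produces the whole module. Therefore
$$d(H_n)\le2\kappa+\kappa c+c\le d(G)\,k_n(2+\log_2s_n)+\log_2s_n .$$
Divide by $[G:H_n]=k_ns_n$ and let $s_n\to\infty$: $R_G(G,\{H_n\})\le0$, and it is $0$ by (1).

**Step 5: virtually solvable groups.** We find the required abelian subgroup. Suppose $G$ is virtually solvable and has a chain with trivial core. Then $G$ is infinite. It is also residually finite: $\bigcap_n\mathrm{Core}(H_n)$ is normal and lies in $\bigcap H_n$, so it is trivial, and each $\mathrm{Core}(H_n)$ has finite index. Let $S\lhd G$ be solvable of finite index, let $S^{(i)}$ be the last infinite term of its derived series, and let $D=S^{(i+1)}$, a finite group. By residual finiteness there is $N\lhd G$ of finite index with $N\cap D=1$. Then $N\cap S^{(i)}$ is infinite and normal in $G$. Its commutator subgroup lies in $N\cap D=1$, so it is abelian, and Steps 1–4 apply. $\blacksquare$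

## 3. Tiling a Schreier graph, and loops

For a general amenable group one would try to use sets with small boundary. Let $G$ be generated by a finite set $S$ and let $H=\mathrm{Stab}(x_0)$ have finite index, where $G$ acts transitively on $X'=G/H$. The Schreier graph has vertex set $X'$ and an edge $x\to sx$ labeled $s$ for all $x\in X'$, $s\in S$; there are $|S|\,[G:H]$ edges. A path that follows letters $s_1,s_2,\dots,s_r\in S^{\pm1}$ has label $s_r\cdots s_1$, and $H$ is the set of labels of closed paths at $x_0$. Call $T\subset X'$ a *tile* if its induced subgraph is connected and every closed path inside $T$ has label $1$ in $G$.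

**Lemma 3.** If $T_1,\dots,T_m$ are disjoint tiles, then $d(H)$ is at most the number of edges that do not have both ends in one tile.

*Proof.* Choose a spanning tree in each tile and extend their union to a spanning tree of the graph. Let $p_x$ be the label of the tree path from $x_0$ to $x$. The elements $h_e=p_{sx}^{-1}\,s\,p_x$, for the edges $e:x\to sx$, generate $H$ (Schreier). Let $e$ have both ends in a tile $T$, and let $u$ be the label of the path from $x$ to $sx$ in the tree of $T$. Then $p_{sx}=up_x$ in $G$. Going from $sx$ back to $x$ in that tree and then along $e$ is a closed path in $T$ with label $su^{-1}$, so $s=u$ in $G$ and $h_e=p_x^{-1}u^{-1}sp_x=1$. $\square$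

For $G=\mathbb Z^2$ and $H=(n\mathbb Z)^2$, use a single tile, an $n\times n$ square, with the $2n$ wrap-around edges removed from it; the proof of Lemma 3 applies to this subgraph too. It gives $d(H)\le2n$, hence a ratio below $2/n$. If the Schreier graphs of an amenable group can be covered, up to few edges, by copies of sets with small boundary that are tiles, the gradient is $0$.

The method stops at **loops**. Suppose a generator $b\ne1$ fixes a vertex $z$. The edge $z\to bz=z$ is a closed path with label $b\neq1$, so no set containing $z$ is a tile. If $H$ is normal and $b\notin H$ there are no such loops, since $b\,gH=gH$ means $g^{-1}bg\in H$. Trivial core gives much less: it only says that each $b\neq1$ moves some vertex of $G/H_n$ for large $n$. Nothing so far prevents $b$ from fixing most vertices at every level. In that case each loop may contribute a generator to $H_n$, and the number of loops can be comparable with the index.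

## 4. Signed visits to a loop

We now ask the opposite question: when do loops give independent elements of $H_n$? We count visits in the free group first.

Let $F$ be the free group on $\tilde a,\tilde b_1,\dots,\tilde b_q$, acting transitively on a finite set $X'$ with base point $x'$ through permutations $a,b_1,\dots,b_q$, and let $S$ be the stabilizer of $x'$ in $F$. Let $L\subset X'$ be a set of points that are fixed by every $b_c$. For a word $w=s_r\cdots s_1$ in the generators and their inverses, follow the path $x^0=x'$, $x^t=s_tx^{t-1}$, and for $z\in L$, $1\le c\le q$ put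
$$\lambda_{z,c}(w)=\sum_{t:\ s_t=\tilde b_c^{\epsilon},\ x^{t-1}=z}\epsilon\ \in\mathbb F_p,\qquad \epsilon=\pm1 . \tag{2}$$

**Lemma 4.** The $\lambda_{z,c}$ are well defined on $F$ and restrict to homomorphisms on $S$. Together they give a surjection $\Lambda:S\to\mathbb F_p^{L\times\{1,\dots,q\}}$.

*Proof.* Insert $ss^{-1}$ into a word. The rest of the path is unchanged. If the inserted letters are $\tilde b_c^{\pm1}$ and $\tilde b_c^{\mp1}$, then, as $b_c$ fixes $z$, either both are read at $z$, with opposite signs, or neither is. So $\lambda_{z,c}$ depends only on the element of $F$. For $w,w'\in S$ the path of $ww'$ is the closed path of $w'$ followed by that of $w$, so $\lambda_{z,c}(ww')=\lambda_{z,c}(w)+\lambda_{z,c}(w')$. For surjectivity, given $(z,c)$ let $u\in F$ take $x'$ to $z$ and put $w=u^{-1}\tilde b_cu\in S$. The contributions of $u$ and $u^{-1}$ cancel: a step of $u$ by $\tilde b_{c'}^{\epsilon}$ from $x^{t-1}$ to $x^t$ is undone by $\tilde b_{c'}^{-\epsilon}$ read at $x^t$, and $x^{t-1}=z'$ if and only if $x^t=z'$ for $z'\in L$. The middle letter contributes $1$ to $\lambda_{z,c}$ and $0$ to all others. $\square$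

If $F$ maps onto $G$ and the action on $X'$ factors through $G$, then $H=\mathrm{Stab}_G(x')=S/\ker(F\to G)$. So if $\Lambda$ vanishes on $\ker(F\to G)$, it induces a surjection of $H$ onto $\mathbb F_p^{q|L|}$, and $d(H)\ge q|L|$. We want a group in which almost all points of $X_n=G/H_n$ are fixed by all $b_c$, and in which *every word that is trivial in $G$ makes signed visit count $0$ at every loop*.

## 5. Commuting counters identify loops

Many loops are not enough, as this example with $q=1$ shows. Let $m_k=16^k$, let $Y=\varprojlim\mathbb Z/m_k$, and let $U_k=\{y\in Y:y\equiv16^{k-1}\bmod16^k\}$. The $U_k$ are disjoint: on $U_k$ the exact power of $16$ dividing $y$ is $16^{k-1}$. Let $a$ and $b$ act on $Y\times\mathbb F_p^{\mathbb N}$ as follows: $a$ adds $1$ to $y$; $b$ adds $1$ to the $k$-th coordinate of $\varphi$ if $y\in U_k$, and does nothing if $y$ lies in no $U_k$. The group $G_0=\langle a,b\rangle$ also acts on $X_n=\mathbb Z/m_n\times\mathbb F_p^n$. The action is transitive: $a$ moves the first coordinate, and $a^{-i}ba^i$, with $i$ chosen such that $\eta+i\equiv16^{k-1}\bmod 16^k$, adds $1$ to the $k$-th coordinate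 over $\eta$, for any $k\le n$. Let $H_n$ be the stabilizer of $(0,0^n)$. A normal subgroup inside $\bigcap H_n$ fixes one point of each $X_n$, hence by transitivity all points, so it is trivial. The chain has trivial core.

On $X_n$, $b$ fixes all points over a proportion $1-\sum_{j\le n}16^{-j}>14/15$ of $\mathbb Z/m_n$. Still the gradient is $0$: the conjugates $a^{-i}ba^i$ only add to coordinates of $\varphi$, by amounts that depend on $y$, so they commute. They generate an abelian normal subgroup, which is infinite because it is transitive on the $p^n$ points over $0\in\mathbb Z/m_n$ for every $n$. So Theorem 1 applies.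

We can see which word spoils $\Lambda$. Put $B_i=\tilde a^{-i}\tilde b\tilde a^i$ and $w=B_1B_2B_1^{-1}B_2^{-1}$, a word that is trivial in $G_0$. Read it from $(0,0^n)$, $n\ge1$. Here $1\in U_1$, while $2$ lies in no $U_k$.

* $B_2^{-1}$ reads $\tilde b^{-1}$ at $(2,0)$, a loop: visit $-1$ there.
* $B_1^{-1}$ changes the first coordinate of $\varphi$ from $0$ to $-1$.
* $B_2$ reads $\tilde b$ at $(2,-e_1)$, also a loop: visit $+1$ there.
* $B_1$ brings $\varphi$ back to $0$.

So $\lambda$ takes the value $-1$ at $(2,0)$ and $+1$ at $(2,-e_1)$: a trivial word with nonzero counts. The two loops over the same $\eta=2$ are visited for different $\varphi$, and no coordinate of the action can tell these visits apart.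

The cure is to let the addition be *conditional* on $\varphi$. For every loop $z=(\eta,\theta)$, at every level $l$, and every generator $b_c$, there should be a deeper coordinate $k$ that counts the signed visits of $b_c$ to $z$ and to nothing else. That is, $b_c$ adds $1$ to coordinate $k$ at some lift of $\eta$, but only if the earlier coordinates are $\theta00\cdots0$. A word that is trivial in $G$ leaves coordinate $k$ unchanged, and so its count is $0$. For this, coordinates $l+1,\dots,k-1$ must not be disturbed along the path, so the chosen lift of $\eta$ must be isolated from the other places where deep coordinates change. A queue makes sure that every loop at every level gets its counter.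

## 6. Isolated residue classes, chosen by a queue

Fix $p$, $q\ge1$, $M\ge8$. Put $m_0=1$ and $m_j=M(j+1)m_{j-1}$. Since $m_j/m_{j-1}\ge16$, a geometric series gives, for every $l\ge0$,
$$\sum_{j>l}\frac1{m_j}\le\frac2{m_{l+1}}=\frac2{M(l+2)m_l}\le\frac1{4(l+2)m_l}. \tag{3}$$
In particular $\sum_{j\ge1}1/m_j\le2/m_1=1/M$. Let $Y=\varprojlim\mathbb Z/m_n$ with Haar probability measure $\mu$, so that a residue class mod $m_n$ has measure $1/m_n$. Let $\Phi_n=\mathbb F_p^n$, $\Phi=\mathbb F_p^{\mathbb N}$.

**Step 1: the inductive choice.** For $k\ge1$ we choose integers $u_k$, words $v_k\in\Phi_{k-1}$ and $c_k\in\{1,\dots,q\}$: where coordinate $k$ is changed, under which condition on the prefix, and by which generator. Write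
$$U_k=\{y\in Y:y\equiv u_k\bmod m_k\},\qquad E_l=\{\eta\in\mathbb Z/m_l:\ \eta\not\equiv u_j\bmod m_j\text{ for all }1\le j\le l\}.$$
$E_l$ depends only on $u_1,\dots,u_l$, and $E_0=\mathbb Z/1$. A *level-$l$ task* is a quadruple $(l,\eta,\theta,c)$ with $\eta\in E_l$, $\theta\in\Phi_l$, $1\le c\le q$. Keep a first-in-first-out queue of tasks, at first the level-$0$ tasks. At step $k\ge1$ remove the head $(l,\eta,\theta,c)$ (so $l<k$) and say that *$k$ serves this task*. Choose $u_k\in\mathbb Z$ with

* (a) $u_k\equiv\eta\bmod m_l$;
* (b) $u_k+i\not\equiv u_j\bmod m_j$ for all $l<j<k$ and $|i|\le l$.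

Put $v_k=\theta0^{k-1-l}$ and $c_k=c$, and append all level-$k$ tasks, in any order, to the queue.

*Example.* Let $p=2$, $q=1$, $M=8$, so $m_1=16$, $m_2=384$, $m_3=12288$. Step 1 serves the only level-$0$ task. We may take $u_1=0$, and $v_1$ is empty. $E_1$ consists of the $15$ nonzero residues mod $16$, and $30$ level-$1$ tasks join the queue. Say the first two are $(1,5,(1),1)$ and $(1,5,(0),1)$. Step 2 may take $u_2=5$, and $v_2=(1)$. Step 3 needs $u_3\equiv5\bmod16$ and $u_3+i\not\equiv5\bmod384$ for $|i|\le1$; so $u_3=21$ works, and $v_3=(0,0)$. The two loops over $5$ of level $1$ have their own counters, coordinates $2$ and $3$.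

**Step 2: $u_k$ exists.** Count residues mod $m_{k-1}$. Exactly $m_{k-1}/m_l$ of them satisfy (a). By (3), the number violating (b) is at most
$$(2l+1)\sum_{l<j<k}\frac{m_{k-1}}{m_j}\le\frac{2l+1}{4(l+2)}\cdot\frac{m_{k-1}}{m_l}<\frac12\cdot\frac{m_{k-1}}{m_l}.$$

**Step 3: the $U_k$ are disjoint and the queue never stops.** Let $k$ serve $(l,\eta,\theta,c)$ and let $j<k$. If $j\le l$, then $u_k\equiv\eta\not\equiv u_j\bmod m_j$ because $\eta\in E_l$. If $l<j<k$, use (b) with $i=0$. As $m_j\mid m_k$, in both cases $U_k\cap U_j=\emptyset$. So the classes removed from $\mathbb Z/m_n$ to form $E_n$ are disjoint, and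
$$|E_n|=m_n\Bigl(1-\sum_{j\le n}\frac1{m_j}\Bigr)\ge\Bigl(1-\frac1M\Bigr)m_n>0. \tag{4}$$
Hence new tasks are appended at every step, the queue is never empty, and every task is eventually served.

**Lemma 5 (isolation).** If $k$ serves $(l,\eta,\theta,c)$, there is $y^*\in U_k$ (so $y^*\equiv\eta\bmod m_l$) such that $y^*+i\notin U_j$ for all $j>l$ and $0<|i|\le l$.

*Proof.* For $l<j<k$ every $y^*\in U_k$ works, by (b). For $j=k$: $y^*+i\in U_k$ only if $m_k\mid i$, impossible as $0<|i|\le l<k<m_k$. For $j>k$: the set of $y\in U_k$ with $y+i\in U_j$ for some $j>k$ and $0<|i|\le l$ has measure at most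
$$2l\sum_{j>k}\frac1{m_j}\le\frac{2l}{4(k+2)m_k}<\frac1{m_k}=\mu(U_k).$$
So some $y^*\in U_k$ lies outside this set. $\square$

## 7. The group, its finite actions and the chain

Let $g_k:\Phi\to\Phi$ add $1$ to the $k$-th coordinate if the first $k-1$ coordinates form $v_k$, and be the identity otherwise. It is a bijection of order $p$, it acts compatibly on all $\Phi_n$, and it acts trivially on $\Phi_n$ for $n<k$. Put $X=Y\times\Phi$, $X_n=\mathbb Z/m_n\times\Phi_n$, and define bijections of $X$:
$$a(y,\varphi)=(y+1,\varphi),\qquad b_c(y,\varphi)=(y,\beta_c(y)\varphi),\qquad \beta_c(y)=\begin{cases}g_k&\text{if }y\in U_k,\ c_k=c,\\ \mathrm{id}&\text{otherwise.}\end{cases}$$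
This is well defined because the $U_k$ are disjoint. Let $G=\langle a,b_1,\dots,b_q\rangle$.

**Step 1: $G$ acts on $X_n$.** The finite levels give us finite-index subgroups. Since $g_k$ is trivial on $\Phi_n$ for $k>n$, and $U_k$ is determined mod $m_n$ for $k\le n$, each generator descends to $X_n$, with $b_c(\eta,\varphi)=(\eta,\beta_c^{(n)}(\eta)\varphi)$. Here $\beta_c^{(n)}(\eta)=g_j$ if $\eta\equiv u_j\bmod m_j$ for some (unique) $j\le n$ with $c_j=c$, and $\beta_c^{(n)}(\eta)=\mathrm{id}$ otherwise. The surjections $X\to X_{n+1}\to X_n$ are equivariant, and an element that is trivial on all $X_n$ is trivial on $X$, hence is $1$.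

**Step 2: the action on $X_n$ is transitive.** This gives both the index and the trivial core. The element $a$ is transitive on $\mathbb Z/m_n$. On $\{\eta\}\times\Phi_n$ the element $a^{-i}b_ca^i$ acts as $\beta_c^{(n)}(\eta+i)$. For each $j\le n$, choose $i$ with $\eta+i\equiv u_j\bmod m_j$ and $c=c_j$: this gives $g_j$. It remains to see that $\langle g_1,\dots,g_n\rangle$ is transitive on $\Phi_n$. For $n=1$, $g_1$ adds $1$ to the only coordinate. For $n>1$, by induction move the $(n-1)$-prefix to $v_n$ using $g_1,\dots,g_{n-1}$, which do not affect the last coordinate. Then adjust the last coordinate by powers of $g_n$, and move the prefix to where it should be.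

**Step 3: the chain.** Let $H_n$ be the stabilizer in $G$ of $x_n=(0,0^n)\in X_n$. Then $[G:H_n]=|X_n|=m_np^n$. As $x_{n+1}$ projects to $x_n$, $H_{n+1}\le H_n$, and the indices increase, so $G>H_1>H_2>\cdots$ is a chain. A normal subgroup of $G$ inside $\bigcap H_n$ fixes $x_n$, hence by transitivity all of $X_n$, for every $n$. So it is trivial, and the chain has trivial core.

## 8. Local finiteness of the kernel to the cyclic quotient

Let $V=\langle a^{-i}b_ca^i:i\in\mathbb Z,\ 1\le c\le q\rangle$. It is normalized by $a$ and contains all $b_c$, so $V\lhd G$, and $G/V$ is generated by the image of $a$, hence cyclic. We show that $V$ is locally finite, so that $G$ is elementary amenable. The first step is a bound that depends only on how many of the $g_k$ are used, not on which.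

**Lemma 6.** A group generated by at most $t$ of the $g_k$ is finite of order at most $f(t)$, where $f(0)=1$ and $f(t+1)=f(t)\,p^{f(t)}$.

*Proof.* Induct on $t$; the case of no generators is clear. Let $k$ be the largest index involved and let $\Gamma'$ be generated by the others, so $|\Gamma'|\le f(t-1)$. For $v\in\Phi_{k-1}$ let $\rho_v$ add $1$ to coordinate $k$ when the $(k-1)$-prefix is $v$; so $g_k=\rho_{v_k}$. The $\rho_v$ preserve $(k-1)$-prefixes, so they commute, and they have order $p$. Elements of $\Gamma'$ change only coordinates $<k$, in a way that depends only on those coordinates. Hence $\gamma\rho_v\gamma^{-1}=\rho_{\gamma v}$ for $\gamma\in\Gamma'$: the map $\gamma\rho_v\gamma^{-1}$ adds $1$ to coordinate $k$ exactly when $\gamma^{-1}$ takes the prefix to $v$. So $B=\langle\rho_{\gamma v_k}:\gamma\in\Gamma'\rangle$ is elementary abelian of order at most $p^{|\Gamma'|}$ and is normalized by $\Gamma'$. The group in question is $B\Gamma'$, of order at most $f(t-1)p^{f(t-1)}=f(t)$. $\square$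

For example, with $p=2$ and $v_2=(1)$, the group $\langle g_1,g_2\rangle$ has $\Gamma'=\langle g_1\rangle$ of order $2$ and $B=\langle\rho_{(0)},\rho_{(1)}\rangle$ of order $4$. So it has order $8=f(2)$.

**From fibers to $V$.** Every finite subset of $V$ lies in some $W_r=\langle a^{-i}b_ca^i:|i|\le r,\ 1\le c\le q\rangle$, so it suffices that $W_r$ is finite. $W_r$ preserves each fiber $\{y\}\times\Phi$, and $a^{-i}b_ca^i$ acts there as $\beta_c(y+i)$. So it acts on the fiber through a group generated by at most $t=q(2r+1)$ elements, each equal to $\mathrm{id}$ or to some $g_k$. By Lemma 6 this group has order at most $f(t)$. Let $F_t\to W_r$ be the natural surjection from the free group of rank $t$. As $W_r$ acts faithfully on $X$, the kernel is the intersection over all $y$ of the kernels of the actions on the fibers, which are subgroups of $F_t$ of index at most $f(t)$. A finitely generated group has only finitely many subgroups of index at most a given number. So the intersection is a finite one, the kernel has finite index, and $W_r$ is finite.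

## 9. Words trivial in $G$ have zero signed visits

Let $F$ be the free group on $\tilde a,\tilde b_1,\dots,\tilde b_q$, mapping onto $G$, and let $S_n\le F$ be the stabilizer of $x_n$. Put $L_n=E_n\times\Phi_n\subset X_n$. By the definition of $E_n$, $\beta_c^{(n)}=\mathrm{id}$ on $E_n$, so every $b_c$ fixes every point of $L_n$. Lemma 4 gives a surjection
$$\Lambda_n=(\lambda_{z,c}):S_n\to\mathbb F_p^{\,L_n\times\{1,\dots,q\}} .$$

**Proposition 7.** If $w\in F$ acts trivially on $X$, then $\Lambda_n(w)=0$.

*Proof.* Write $w=s_r\cdots s_1$. Let $e_t$ be the exponent sum of $\tilde a$ in $s_t\cdots s_1$; so $|e_t|\le r$. Only $a$ changes the first coordinate, so the path of $w$ from a point over $y$ is over $y+e_t$ at time $t$. Fix $z=(\eta_0,\varphi_0)\in L_n$ and $c$.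

**Step 1: pass to a deep level $l$.** A counter of level $l$ is isolated only up to distance $l$, so the level must be large compared with $w$. Fix $l\ge\max(n,2r)$. The visits to $z$ happen at times with $e_{t-1}=s$ for integers $s$ with $|s|\le r$ and $s\equiv\eta_0\bmod m_n$. We treat each such $s$ separately; fix one.

There is $\eta\in E_l$ with $\eta\equiv\eta_0\bmod m_n$. Indeed $\eta_0$ has $m_l/m_n$ lifts to $\mathbb Z/m_l$. None is excluded by an index $j\le n$, as $\eta_0\in E_n$, and the indices $n<j\le l$ exclude at most $\sum_{j>n}m_l/m_j<m_l/m_n$ of them, by (3). Put $\eta'=\eta-s\in\mathbb Z/m_l$, so that $\eta'\equiv0\bmod m_n$. Let $(\eta'+e_t,\varphi^t)$, $0\le t\le r$, be the path of $w$ in $X_l$ from $(\eta',0^l)$. It projects to the path of $w$ in $X_n$ from $x_n$, and when $e_{t-1}=s$ it is over $\eta$. For $\theta\in\Phi_l$ put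
$$N_{s,\theta}=\sum_{t:\ s_t=\tilde b_c^\epsilon,\ e_{t-1}=s,\ \varphi^{t-1}=\theta}\epsilon\ \in\mathbb F_p .$$

**Step 2: $N_{s,\theta}=0$, because a coordinate records it.** Let $k>l$ serve the task $(l,\eta,\theta,c)$, let $y^*$ be as in Lemma 5, and put $y=y^*-s$. Then $y\equiv\eta'\bmod m_l$. Follow $w$ in $X$ from $(y,0^\infty)$, through points $(y+e_t,\psi^t)$. By equivariance the $l$-prefix of $\psi^t$ is $\varphi^t$. A letter $s_t=\tilde b_{c'}^\epsilon$ applies $\beta_{c'}(y+e_{t-1})^\epsilon$, where $y+e_{t-1}=y^*+(e_{t-1}-s)$ and $|e_{t-1}-s|\le2r\le l$.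

* If $e_{t-1}\ne s$, then by Lemma 5 this point lies in no $U_j$ with $j>l$. The letter acts as $\mathrm{id}$ or as some $g_j^\epsilon$ with $j\le l$, and changes only the first $l$ coordinates.
* If $e_{t-1}=s$, the point is $y^*\in U_k$. As $c_k=c$, the letter acts as $g_k^\epsilon$ if $c'=c$ and as $\mathrm{id}$ if $c'\neq c$.

Letters $\tilde a^{\pm1}$ do not change $\psi$. So coordinates $l+1,\dots,k-1$ stay $0$ along the whole path. The $k$-th coordinate changes exactly at those $t$ with $s_t=\tilde b_c^\epsilon$, $e_{t-1}=s$ and $(k-1)$-prefix of $\psi^{t-1}$ equal to $v_k=\theta0^{k-1-l}$; since coordinates $l+1,\dots,k-1$ are $0$, the last condition says $\varphi^{t-1}=\theta$. At such $t$ it changes by $\epsilon$. So its total change is $N_{s,\theta}$. Since $w$ acts trivially on $X$, the total change is $0$.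

**Step 3: add up.** The path of $w$ in $X_n$ from $x_n$ is at $z$ before step $t$ if and only if $s:=e_{t-1}$ satisfies $s\equiv\eta_0\bmod m_n$ and the $n$-prefix of $\varphi^{t-1}$ is $\varphi_0$. Here $\varphi^{t-1}$ may be computed from the lift chosen for this $s$, since all these paths in $X_l$ project to the same path in $X_n$. Hence
$$\lambda_{z,c}(w)=\sum_s\ \sum_{\theta\in\Phi_l\text{ extending }\varphi_0}N_{s,\theta}=0,$$
where $s$ runs over the integers with $|s|\le r$ and $s\equiv\eta_0\bmod m_n$. $\square$

## 10. The lower bound and the value of $d(G)$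

By Proposition 7, $\ker(F\to G)\le\ker\Lambda_n$. So $\Lambda_n$ induces a surjection of $H_n=S_n/\ker(F\to G)$ onto $\mathbb F_p^{\,q|L_n|}$. With $r_n=q|L_n|$ and (4),
$$d(H_n)\ge r_n=q\,|E_n|\,p^n\ge q\Bigl(1-\frac1M\Bigr)m_np^n=q\Bigl(1-\frac1M\Bigr)[G:H_n].$$
As $[G:H_n]\to\infty$, $R_G(G,\{H_n\})\ge q(1-\frac1M)>0$. By Section 7 the chain has trivial core, and by Section 8 $G$ is (locally finite)-by-cyclic. This is the main part of Theorem 2, and the conjecture is false.

Now let $M>q$. Then $R_G\ge q-q/M>q-1$. By (1), $R_G\le d(G)-1$, and $d(G)\le q+1$ by construction. So $q-1<d(G)-1\le q$, that is, $d(G)=q+1$. Given $d\ge2$ and $\varepsilon>0$, take $q=d-1$ and an integer $M\ge8$ with $M>q$ and $M\ge q/\varepsilon$. Then $d(G)=d$ and $R_G\ge q-q/M\ge d-1-\varepsilon$. Since $R_G\le d(G)-1$ always holds, $d-1$ is the optimal supremum. $\blacksquare$
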